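# Residue fields and henselizations of superrosy fields

## Statement: divisible value group, closed residue field, closed henselization

**Theorem A.** Let $K$ be an infinite superrosy field and $v$ a non-trivial valuation on $K$. Then the value group of $v$ is divisible, and the residue field of $v$ is algebraically closed or real closed.

**Theorem B.** Under the same hypotheses, the henselization of $(K,v)$ is algebraically closed or real closed.

**Corollary C.** A field $K$ admitting a non-trivial henselian valuation has superrosy theory in the ring language if and only if $K$ is algebraically closed or real closed. More generally, if an expansion of such a field is superrosy, then the field is algebraically closed or real closed.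

Here a *superrosy field* is a field $K$ with a fixed first-order structure expanding the language of rings, whose complete theory is superrosy; the definition is recalled in the next section. The valuation $v$ is an arbitrary valuation of the field $K$. It is not part of the structure and is not assumed definable. So a hypothesis about definable sets is to control an object that the structure does not see.

The theorem answers Conjecture (K) of "Superrosy Groups And Fields" (http://www1.maths.leeds.ac.uk/~pillay/classification_theory_workshop/krupinski.pdf): *if $K$ is an infinite superrosy field with NIP, then the residue field of every non-trivial valuation on $K$ is either real or algebraically closed.* The word "real" is not defined in our statement of the problem; we read it as "real closed". With this reading Theorem A proves the conjecture, without NIP. (Recall that $T$ has NIP if no formula $\varphi(x,y)$ admits $\langle a_i\rangle_{i\in\omega}$ and $\langle b_w\rangle_{w\subseteq\omega}$ in the monster model with $\varphi(a_i,b_w)\iff i\in w$. For instance, divisibility "$x$ divides $y$" in $(\mathbb N,\cdot)$ violates this: take $a_i$ the $i$-th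 prime, products of primes for finite $w$, and compactness for the rest.)

Three examples show what the conclusions say.

* Let $K$ be algebraically closed. Elements of $K^*$ have $n$-th roots, so the value group is divisible. A monic polynomial over the residue field lifts to a monic polynomial over $O_v$. It has a root in $K$, which is integral over $O_v$ and so lies in $O_v$; its residue is a root of the original polynomial. So the residue field is algebraically closed.
* Let $K$ be a non-archimedean real closed field and $O_v\ne K$ a convex valuation ring, for example the ring of elements bounded in absolute value by a natural number. Positive elements have $n$-th roots, so the value group is divisible. The field $K(i)$ is algebraically closed, so by the first example any extension of $v$ to $K(i)$ has algebraically closed residue field; this is a finite extension of the residue field $k$ of $v$. By the Artin–Schreier theorem $k$ is algebraically closed or real closed. It is formally real: the ideal $\mathfrak m_v$ is convex, and an equation $1+\sum\bar x_j^2=0$ would put an element $1+\sum x_j^2\ge 1$ into $\mathfrak m_v$. So $k$ is real closed.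
* Let $K=\mathbb C((t))$. The residue field is algebraically closed, but the value group $\mathbb Z$ is not divisible. So by Theorem A no expansion of the field $\mathbb C((t))$ is superrosy; the clause on the residue field alone would not show this.

By the result cited in the proof of Corollary C, algebraically closed and real closed fields are superrosy in the ring language, so both alternatives in Theorem A occur.

## Thorn-independence, rank, and the class of superrosy theories

Let $T$ be a complete theory with monster model $\mathcal C$.

**Definition (rosy).** $T$ is rosy if there is a ternary relation on small subsets of $\mathcal C^{eq}$ which satisfies all the basic properties of forking independence in simple theories except the independence theorem. There is then a strongest such relation, thorn-forking independence, written $\downarrow^{þ}$.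

In the proof we use only these properties: symmetry; monotonicity; base monotonicity (if $A\subseteq B\subseteq C$ and $a\downarrow^{þ}_A C$, then $a\downarrow^{þ}_B C$); invariance under $\mathrm{acl}$, that is, sets may be replaced by their algebraic closures over the base; and that $b\downarrow^{þ}_A b$ implies $b\in\mathrm{acl}^{eq}(A)$.

**Definition (thorn rank).** The rank $U^{þ}(a/A)\in\mathrm{Ord}\cup\{\infty\}$ is given by: $U^{þ}(a/A)\ge0$ always; $U^{þ}(a/A)\ge\alpha+1$ iff there is $B\supseteq A$ with $U^{þ}(a/B)\ge\alpha$ and $a\not\downarrow^{þ}_A B$; for limit $\lambda$, $U^{þ}(a/A)\ge\lambda$ iff $U^{þ}(a/A)\ge\alpha$ for all $\alpha<\lambda$. The theory $T$ is *superrosy* if it is rosy and $U^{þ}(a)$ is an ordinal for every $a\in\mathcal C^{eq}$.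

*Example.* Let $T$ be rosy and strongly minimal, and let $a$ be an element of the home sort. Then $U^{þ}(a/A)=1$ if $a\notin\mathrm{acl}^{eq}(A)$ and $U^{þ}(a/A)=0$ otherwise. In this example only, we also use existence, extension and automorphism invariance.

If $a\in\mathrm{acl}^{eq}(A)$, then $C\downarrow^{þ}_A A$ gives $C\downarrow^{þ}_A a$ for every $C$, so the rank is $0$. If $a\notin\mathrm{acl}^{eq}(A)$, then $a\not\downarrow^{þ}_A Aa$, so the rank is at least $1$. Suppose it were at least $2$, witnessed by $B$ with $U^{þ}(a/B)\ge1$ and $a\not\downarrow^{þ}_A B$. By the first case $a\notin\mathrm{acl}^{eq}(B)$. Choose $a'\models\mathrm{tp}(a/A)$ with $a'\downarrow^{þ}_A B$. If $a'\in\mathrm{acl}^{eq}(B)$, then $a'\downarrow^{þ}_A a'$ and $a'\in\mathrm{acl}^{eq}(A)$, which is false. So $a$ and $a'$ both realize the unique non-algebraic type over $B$ in the home sort, and $a\downarrow^{þ}_A B$ by invariance, a contradiction.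

## Facts and conventions on valued fields

For a valuation $w$ on $L$ write $O_w,\mathfrak m_w,\Gamma_w$ for its ring, maximal ideal and value group, $Lw$ for its residue field, and $\bar x$ for the residue of $x$. Write $i=\sqrt{-1}$ and, in characteristic $p$, $\wp(x)=x^p-x$. We use the following textbook facts.

1. A valuation $w$ on $L$ extends to every algebraic extension $L'$. If $[L':L]<\infty$, the fundamental inequality says that the residue degree and the index $[\Gamma_{w'}:\Gamma_w]$ satisfy $[L'w':Lw]\cdot[\Gamma_{w'}:\Gamma_w]\le[L':L]$. So for algebraic $L'/L$ the residue extension is algebraic and $\Gamma_{w'}/\Gamma_w$ is torsion. Valuation rings are integrally closed.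
2. A convex subgroup $\Delta$ of $\Gamma_w$ gives a coarser valuation $x\mapsto w(x)+\Delta$ with values in $\Gamma_w/\Delta$; it is non-trivial iff $\Delta\ne\Gamma_w$.
3. The henselization of $(L,w)$ embeds over $L$, as a valued field, in every henselian extension of $(L,w)$. If $u$ extends $w$ to the separable closure, the fixed field of $\{\sigma: \sigma O_u=O_u\}$ (the decomposition field), with the restriction of $u$, is a henselization. In a henselian field, a simple root in the residue field of a polynomial over the valuation ring lifts to a root in the valuation ring.
4. If $\Gamma_w\neq 0$ has no convex subgroups besides $0$ and itself (rank one), the completion of $(L,w)$ is henselian.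
5. (Artin–Schreier theorem) If some finite extension of $k$ is algebraically closed, then $k$ is algebraically closed or real closed.
6. (Kummer, Artin–Schreier theory) If $\zeta_q\in l$ is a primitive $q$-th root of unity, a cyclic extension of degree $q$ has the form $l(\sqrt[q]c)$, so it exists only if $l^{*q}\ne l^*$. If $\operatorname{char} l=p$ and $l$ has a cyclic extension of degree $p$, then $\wp(l)\ne l$. If $\bar a\in l\setminus\wp(l)$, then $X^p-X-\bar a$ is irreducible over $l$.

*Conventions.* We take $K\prec\mathcal C$. "Definable" means definable with parameters, possibly in $\mathcal C^{eq}$. A finite extension $L$ of $K$ of degree $d$ is a field definable in $K$, on the set $K^d$; objects definable in $L$ are also evaluated in $\mathcal C$, and then we write $L(\mathcal C)$, $B(\mathcal C)$ and so on. A valuation on $L$ lives on $L$ only and is never evaluated in $\mathcal C$.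

**Definition.** Let $w$ be a valuation on $L$. A set $X\subseteq L$ is *$w$-bounded* if $X\subseteq bO_w$ for some $b\in L^*$. A subgroup of $L^+$ is *$w$-open* if it contains $dO_w$ for some $d\ne0$. A subgroup of $L^*$ is *$w$-open* if it contains $1+eO_w$ for some $e\ne0$; when $w$ is non-trivial we may shrink and take $e\in\mathfrak m_w$.

*Example.* In $\mathbb Q_p$, the group $\mathbb Z_p$ is open and bounded; $\mathbb Q_p$ itself is open and not bounded; for odd $p$ the group $\mathbb Q_p^{*2}$ of squares is open, as it contains $1+p\mathbb Z_p$ by Hensel's lemma.

## Why $\mathbb Q_p$ is not superrosy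

Let $p$ be odd. The residue field $\mathbb F_p$ is neither algebraically closed nor real closed, so Theorem A says that $\mathbb Q_p$ is not superrosy. We see this by hand. First,
$$\mathbb Z_p=\{x\in\mathbb Q_p:\ 1+px^2\text{ is a square}\}.$$
If $x\in\mathbb Z_p$, then $1+px^2\in1+p\mathbb Z_p$ is a square. If $v(x)\le-1$, then $v(1+px^2)=1+2v(x)$ is odd, so $1+px^2$ is not a square. So $\mathbb Z_p$ is definable. Its multiples $\mathbb Z_p\supseteq p^m\mathbb Z_p\supseteq p^{2m}\mathbb Z_p\supseteq\cdots$ form a chain of uniformly definable groups with successive indices $p^m$. As $m$ is arbitrary, compactness produces in $\mathcal C$ a descending chain of definable groups, each of *infinite* index in the previous one. The next section shows that a superrosy theory has no such chain.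

## Descending chains of definable groups

**Lemma 1.** Let $G_0\supseteq G_1\supseteq\cdots$ be a descending chain of definable groups in $\mathcal C$, all definable over a small set $A$. If all indices $[G_j:G_{j+1}]$ are infinite, then $T$ is not superrosy.

*Proof.* Suppose $T$ is superrosy.

**Step 1: the rank does not go up when the base grows.** This lets us compare ranks along a chain of bases. Let $A'\subseteq B$. We show by induction on $\alpha$ that $U^{þ}(a/B)\ge\alpha$ implies $U^{þ}(a/A')\ge\alpha$. For $\alpha=0$ and for limits this is immediate. If $U^{þ}(a/B)\ge\alpha+1$, take $C\supseteq B$ with $U^{þ}(a/C)\ge\alpha$ and $a\not\downarrow^{þ}_B C$. By base monotonicity $a\not\downarrow^{þ}_{A'}C$, so $C$ witnesses $U^{þ}(a/A')\ge\alpha+1$.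

**Step 2: choose a branch of cosets whose codes are successively non-algebraic.** Put $D_0=G_0$. Given a left coset $D_j$ of $G_j$ with code $b_j\in\mathcal C^{eq}$, the set of codes of cosets of $G_{j+1}$ contained in $D_j$ is definable over $Ab_j$ and infinite. An infinite definable set in the monster model is larger than $\mathrm{acl}^{eq}$ of a small set. So we can choose a coset $D_{j+1}\subseteq D_j$ of $G_{j+1}$ with code $b_{j+1}\notin\mathrm{acl}^{eq}(Ab_j)$. By saturation there is $x\in\bigcap_jD_j$.

**Step 3: each step down the branch lowers the rank of $x$.** Let $B_j=A\cup\{b_0,\dots,b_j\}$. Since $D_j=D_{j+1}G_j$, we have $b_j\in\mathrm{dcl}^{eq}(Ab_{j+1})$ for all $j$. Hence $\mathrm{dcl}^{eq}(B_j)=\mathrm{dcl}^{eq}(Ab_j)$, and $b_{j+1}\notin\mathrm{acl}^{eq}(B_j)$. Also $D_{j+1}=xG_{j+1}$, so $b_{j+1}\in\mathrm{dcl}^{eq}(Ax)$. Suppose $x\downarrow^{þ}_{B_j}B_{j+1}$. By monotonicity $x\downarrow^{þ}_{B_j}b_{j+1}$. We may replace $x$ by $\mathrm{acl}^{eq}(B_jx)$, which contains $b_{j+1}$; by symmetry and monotonicity $b_{j+1}\downarrow^{þ}_{B_j}b_{j+1}$. So $b_{j+1}\in\mathrm{acl}^{eq}(B_j)$, a contradiction. Therefore $x\not\downarrow^{þ}_{B_j}B_{j+1}$.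

By Step 1, $U^{þ}(x/B_j)\le U^{þ}(x)$ is an ordinal for every $j$, and by definition of the rank $U^{þ}(x/B_j)\ge U^{þ}(x/B_{j+1})+1$. This is an infinite strictly decreasing sequence of ordinals, a contradiction. $\square$

**From now on $K$ is an infinite superrosy field, and $L$ denotes a finite extension of $K$.**

**Lemma 2.** The index $[L^*:L^{*n}]$ is finite for all $n\ge1$. If $\operatorname{char}K=p>0$, then $[L:\wp(L)]$ is finite. Hence every subgroup of $L^*$ containing some $L^{*n}$, and every subgroup of $L^+$ containing $\wp(L)$, is definable.

*Proof.* Let $\varphi$ be a definable endomorphism with finite kernel of a definable abelian group $G$, and suppose $[G:\varphi(G)]$ is infinite. This is expressed by first-order statements, so it holds in $\mathcal C$ too; work there. The map $g\mapsto\varphi^j(g)$ from $G$ to $\varphi^j(G)/\varphi^{j+1}(G)$ is onto. An element $g$ is in its kernel iff $\varphi^j(g)=\varphi^{j+1}(h)$ for some $h$, that is, iff $g\in\varphi(G)\ker\varphi^j$. So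
$$\varphi^j(G)/\varphi^{j+1}(G)\cong G/\bigl(\varphi(G)\ker\varphi^j\bigr).$$
As $\varphi$ has finite fibres, $\ker\varphi^j$ is finite, so the right-hand side is infinite for every $j$. The chain $G\supseteq\varphi(G)\supseteq\varphi^2(G)\supseteq\cdots$ contradicts Lemma 1. Apply this to $x\mapsto x^n$ on $L^*$, with at most $n$ elements in the kernel, and to $\wp$ on $L^+$, with kernel $\mathbb F_p$.

A subgroup containing a definable subgroup of finite index is a finite union of its cosets, so it is definable. $\square$

The last sentence of Lemma 2 is how an undefinable valuation becomes visible: the group $L^{*n}(1+\mathfrak m_w)$ is defined through $w$, and yet it is definable.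

**Lemma 3.** Let $w$ be a non-trivial valuation on $L$. No definable additive subgroup $B$ of $L$ is both $w$-open and $w$-bounded.

*Proof.* Suppose $dO_w\subseteq B\subseteq bO_w$ with $d,b\ne0$. Fix $g$ with $w(g)>0$, let $m\ge1$, and put $a=(d/b)g^m$. Then
$$aB\subseteq dg^mO_w\subseteq dO_w\subseteq B .$$
Since $dO_w\supsetneq dgO_w\supsetneq\cdots\supsetneq dg^mO_w$, each step has index at least $2$, so $[B:aB]\ge2^m$. Multiplication by $a^j$ shows that $B\supseteq aB\supseteq a^2B\supseteq\cdots$ has all successive indices at least $2^m$.

Now consider the following conditions on a sequence $a_0,a_1,\dots$ of elements of $L(\mathcal C)^*$: for all $j$ and all $N$, $a_jB(\mathcal C)\supseteq a_{j+1}B(\mathcal C)$ with index at least $N$. These are first-order conditions over a small set. Finitely many of them are satisfied by $1,a,a^2,\dots$ with $2^m$ at least the finitely many $N$ involved. By saturation the whole sequence exists, and the groups $a_jB(\mathcal C)$ contradict Lemma 1. $\square$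

Taking $B=O_w$ we see that no non-trivial valuation ring on $L$ is definable. So the valuations of Theorem A are never definable.

*What has been used.* Superrosiness enters the proofs of Theorems A and B only through Lemmas 2 and 3, that is, through Lemma 1 for subgroups of $L^+$ and $L^*$. So Theorems A and B hold for every infinite field $K$ for which there is no infinite descending chain, in a monster model, of definable subgroups of $L^+$ or of $L^*$ ($L/K$ finite), each of infinite index in its predecessor.

## Open subgroups that are not bounded

To imitate $\mathbb Q_p$, suppose for instance that $\operatorname{char}L=p$ and the residue field $l$ of $w$ has $\wp(l)\ne l$. Then $H=\wp(L)+\mathfrak m_w$ is a proper subgroup of $L^+$ (checked below); it is $w$-open, and it is definable by Lemma 2. If it were $w$-bounded, Lemma 3 would finish the proof.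

It is never bounded. Lemma 2 gives the definability of $H$ by showing that $H$ has finite index in $L^+$. But a bounded subgroup has infinite index, because $bO_w\subsetneq bg^{-1}O_w\subsetneq bg^{-2}O_w\subsetneq\cdots$ for $w(g)>0$. In $\mathbb F_p((t))$ the unboundedness is explicit: $\wp(t^{-n})=t^{-pn}-t^{-n}$ has value $-pn$.

With multiplicative subgroups there is a second obstacle: they are not additive groups at all. One could hope to use the additive stabilizer $\{h:h+S=S\}$ of a multiplicative $S$. For $S=\mathbb Q_p^{*2}$, $p$ odd, this stabilizer is $0$. Indeed let $h\ne0$ be in it. Choose $s\in S$ with $v(s)>v(h)$. Then $s+h=h(1+s/h)\in S$ with $1+s/h\in S$, so $h\in S$. As $-h+S=S$, also $0=h-h\in S$, which is absurd. The trouble is at $0$: the set $S$ accumulates there, and near $0$ it is not invariant under small translations.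

So we need a definable set $X$, made from $H$ or $S$, which is bounded and invariant under small translations. Its additive stabilizer is then an open bounded group. The two recipes are as follows.

* For additive $H$: the condition $x\notin H$ is already invariant under $dO_w$. The condition $x^{-1}\notin H$ forces $x$ to be bounded, and it is invariant under small translations as long as $x$ stays away from $0$. So impose $x^{-1}\notin H$ together with a condition "multiple of $x$ not in $H$", and choose the multiple so that the two conditions have a common solution.
* For multiplicative $S$: do not ask whether $x\in S$, but whether $x^n-c\in S$, for a $c\notin S$. As $x^n\in S$, the element $x^n$ cannot come close to $c$. So $x^n-c$ stays away from $0$, where the trouble was. For large $x$ the element $x^n-c$ is close to $x^n\in S$, so the set where $x^n-c\notin S$ is bounded.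

*Two computations.* (1) In $\mathbb Q_p$, $p$ odd, take $S=\mathbb Q_p^{*2}$, $n=2$, $c=p$, and $X=\{x:x^2-p\notin S\}$. If $v(x)\ge1$, then $v(x^2-p)=1$ and $x\in X$. If $v(x)\le0$, then $x^2-p=x^2(1-px^{-2})\in S$. So $X=p\mathbb Z_p$.

(2) In $\mathbb F_p((t))$ with valuation ring $O$ and maximal ideal $\mathfrak m$, take $H=\wp(\mathbb F_p((t)))$, which contains $\mathfrak m$ by Hensel's lemma. Then $1\notin H$: a solution of $x^p-x=1$ would lie in $O$, and its residue in $\mathbb F_p$ would satisfy $\bar x^p-\bar x=1$, while $\wp(\mathbb F_p)=0$. The same reasoning gives $H\cap O=\mathfrak m$. Let $X=\{x\ne0:\ x^{-1}\notin H,\ x\notin H\}$. Since $\mathfrak m\subseteq H$, every $x\in X$ has value $0$; conversely units are not in $H$. So $X=O^*$. Its stabilizer is $\mathfrak m$: it contains $\mathfrak m$; a unit $h$ is not in it, since $h+(-h)=0\notin O^*$; and an element of negative value is not in it.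

## Bounded definable sets cut out by open subgroups

**Proposition 4.** Let $w$ be a non-trivial valuation on $L$.

(a) No proper definable subgroup $H$ of $L^+$ is $w$-open.

(b) There is no definable $w$-open subgroup $S$ of $L^*$ with $L^{*n}\subseteq S$ for some $n\ge1$ and $S\cup-S\ne L^*$.

*Proof.* **Step 1: reduction to the construction of one set.** We show that it is enough to construct a non-empty definable $w$-bounded set $X\subseteq L$ with $X+V\subseteq X$, where $V=\{y\in L:w(y)\ge\rho\}$ for some $\rho\in\Gamma_w$. Given $X$, let
$$B=\{h\in L:\ h+X=X\},$$
a definable additive subgroup of $L$. If $h\in V$, then also $-h\in V$; so $h+X\subseteq X$ and $-h+X\subseteq X$, that is, $h+X=X$. Thus $V\subseteq B$, and $B$ is $w$-open. Fix $x_0\in X$. If $h\in B$, then $h+x_0\in X$, so $h\in X-X$. If $X\subseteq bO_w$, then $B\subseteq bO_w$. So $B$ is $w$-open and $w$-bounded, contradicting Lemma 3.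

**Step 2: the set $X$ for (a).** Let $dO_w\subseteq H\ne L$ with $d\ne0$, and let $z\in L\setminus H$; then $z\ne0$. Put
$$X=\{x\in L^*:\ x^{-1}\notin H,\ z^2x\notin H\}.$$
It is definable, and $z^{-1}\in X$ because both conditions for $x=z^{-1}$ say $z\notin H$. For $x\in X$, from $x^{-1}\notin dO_w$ and $z^2x\notin dO_w$ we get
$$-w(d)<w(x)<w(d)-2w(z). \tag{1}$$
The left inequality shows that $X$ is bounded. Now let $x\in X$ and
$$w(y)\ge\rho:=\max\{w(d)-2w(z),\ 3w(d)-4w(z)\}.$$
We check $x+y\in X$.

* By (1), $w(y)>w(x)$, so $x+y\ne0$ and $w(x+y)=w(x)$.
* We have $w(z^2y)\ge w(d)$, so $z^2y\in H$. As $z^2x\notin H$, also $z^2(x+y)\notin H$.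
* We have $(x+y)^{-1}-x^{-1}=\dfrac{-y}{x(x+y)}$. If $y\neq 0$, this has value $w(y)-2w(x)\ge w(y)-2w(d)+4w(z)\ge w(d)$ by (1) and the choice of $\rho$. So the difference lies in $dO_w\subseteq H$ (trivially so if $y=0$). As $x^{-1}\notin H$, also $(x+y)^{-1}\notin H$.

By Step 1, (a) is proved.

**Step 3: the set $X$ for (b).** Suppose $S$ is as in (b), with $1+eO_w\subseteq S$ and $0\ne e\in\mathfrak m_w$. Choose $c\in L^*\setminus(S\cup-S)$, so $c\notin S$ and $-c\notin S$. Put
$$X=\{x\in L:\ x^n-c\notin S\}.$$
It is definable, and $0\in X$ because $-c\notin S$.

**Step 4: $x^n-c$ stays away from $0$.** This is what will make $X$ invariant. We claim that for all $x\in L$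
$$x^n-c\notin ceO_w,\qquad\text{that is,}\quad x^n\ne c\ \text{ and }\ w(x^n-c)<w(c)+w(e). \tag{2}$$
Suppose $x^n-c=ceu$ with $u\in O_w$. If $x\ne0$, then $x^n=c(1+eu)$ with $x^n\in S$ and $1+eu\in S$, so $c\in S$, a contradiction. If $x=0$, then $eu=-1$, which is impossible since $w(eu)>0$.

**Step 5: $X$ is bounded.** Choose $b\in L^*$ with $w(b)=\min\{0,\ w(c)-w(e)\}$. Let $x \neq 0$ with $w(x)<w(b)$. As $w(b)\le0$, we have $n\,w(x)\le n\,w(b)\le w(b)\le w(c)-w(e)$. So $cx^{-n}\in eO_w$, and $x^n-c=x^n(1-cx^{-n})\in S$. Thus $x\notin X$. Hence $X\subseteq bO_w$.

**Step 6: $X$ is invariant under small translations.** Let $x\in X$ and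
$$w(y)\ge\rho:=\max\{w(b),\ 2w(e)+w(c)-(n-1)w(b)\}.$$
Both $x$ and $y$ lie in $bO_w$, so
$$(x+y)^n-x^n=y\sum_{k=1}^n\binom nk x^{n-k}y^{k-1}\in yb^{n-1}O_w .$$
By (2), $x^n-c\ne0$. So we may write $(x+y)^n-c=(x^n-c)(1+\delta)$ with $\delta=\bigl((x+y)^n-x^n\bigr)/(x^n-c)$. If $\delta\neq 0$, then by (2)
$$w(\delta)>w(y)+(n-1)w(b)-w(c)-w(e)\ge w(e).$$
So in all cases $1+\delta\in S$. As $x^n-c\notin S$, also $(x+y)^n-c\notin S$, that is, $x+y\in X$. By Step 1, (b) is proved. $\square$

*The role of $-S$.* Let $K$ be a non-archimedean real closed field with a non-trivial convex valuation, and let $S$ be the group of squares, that is, of positive elements. It is definable and open, and $S\ne K^*$. The hypothesis $S\cup-S\ne K^*$ fails, and so does the construction: for any $c\notin S$, $c\neq 0$, the element $x^2-c$ is always positive and $X=\emptyset$.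

## The value group is divisible

This is the shortest use of Proposition 4(b). Let $q$ be a prime and suppose $c\in K^*$ has $v(c)\notin q\Gamma_v$. Put $S=K^{*q}O_v^*$. It contains $K^{*q}$, so it is definable by Lemma 2. It is $v$-open, since it contains $1+\mathfrak m_v$. Every element of $S$ has value in $q\Gamma_v$, so $c\notin S$ and $-c\notin S$. This contradicts Proposition 4(b). So $\Gamma_v=q\Gamma_v$ for all primes $q$, and $\Gamma_v$ is divisible.

## The residue field over $K(i)$

Put $F=K(i)$. We now study all finite extensions $L$ of $F$ at once. They are finite extensions of $K$, so Lemmas 2 and 3 and Proposition 4 apply. The advantage of having $i\in L$ is that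
$$-1\in L^{*q}\quad\text{for every prime } q, \tag{3}$$
because $-1=(-1)^q$ for odd $q$ and $-1=i^2$. So for a subgroup $S\supseteq L^{*q}$ we have $S=-S$, and Proposition 4(b) says: *a definable $w$-open subgroup containing $L^{*q}$ is all of $L^*$.*

First we isolate the Galois theory, which will be used twice.

**Lemma 5.** Let $k$ be a perfect field which is not algebraically closed. Then there are a finite extension $l$ of $k$ and a prime $q$ such that either $q\ne\operatorname{char}k$, $l$ contains a primitive $q$-th root of unity $\zeta_q$ and $l^{*q}\ne l^*$; or $q=\operatorname{char}k$ and $\wp(l)\ne l$.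

*Proof.* Since $k$ is perfect and not algebraically closed, it has a non-trivial finite Galois extension $l'$. Let $q$ be a prime dividing $[l':k]$. By Cauchy's theorem the Galois group has a subgroup of order $q$; let $l_0$ be its fixed field, so $l'/l_0$ is cyclic of degree $q$. If $q=\operatorname{char}k$, put $l=l_0$; then $\wp(l)\ne l$ by Artin–Schreier theory. If $q\ne\operatorname{char}k$, put $l=l_0(\zeta_q)$. The degree $[l:l_0]$ divides $q-1$, so it is prime to $q$, while $q$ divides $[l'(\zeta_q):l_0]$. So $q$ divides $[l'(\zeta_q):l]$. The Galois group of $l'(\zeta_q)/l$ embeds in that of $l'/l_0$, so $l'(\zeta_q)/l$ is cyclic of degree $q$. By Kummer theory $l^{*q}\ne l^*$. $\square$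

**Proposition 6.** Let $L$ be a finite extension of $F$ and $w$ a non-trivial valuation on $L$ with residue field $l$. Then

(i) $l^{*q}=l^*$ for every prime $q$, including $q=\operatorname{char}l$;

(ii) if $\operatorname{char}l=p>0$, then $\wp(l)=l$.

*Proof.* **Step 1: powers.** We prove (i). Suppose $c\in O_w^*$ and $\bar c\notin l^{*q}$. Let $S=L^{*q}(1+\mathfrak m_w)$, which is definable by Lemma 2 and $w$-open. If $c=x^q(1+y)$ with $y\in\mathfrak m_w$, then $w(x)=0$ and $\bar c=\bar x^q$, a contradiction. So $c\notin S$, and by (3) $-c\notin S$. This contradicts Proposition 4(b).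

**Step 2: $\wp$ when $\operatorname{char}L=p$.** Here the additive part of Proposition 4 applies. Suppose $a\in O_w$ and $\bar a\notin\wp(l)$. Let $H=\wp(L)+\mathfrak m_w$, definable by Lemma 2 and $w$-open. If $a=\wp(x)+y$ with $y\in\mathfrak m_w$, then $\wp(x)\in O_w$. This forces $x\in O_w$, since $w(x)<0$ would give $w(x^p-x)=p\,w(x)<0$. So $\bar a=\wp(\bar x)$, a contradiction. Hence $a\notin H$ and $H\ne L$, contradicting Proposition 4(a).

**Step 3: mixed characteristic, reduction to $\zeta_p\in L$.** Now let $\operatorname{char}L=0$ and $\operatorname{char}l=p$. The map $\wp$ is not additive on $L$, and we replace it by the $p$-th power map near $1$; for this we need $\zeta_p$. Suppose $a\in O_w$ and $\bar a\notin\wp(l)$. Then $X^p-X-\bar a$ is irreducible over $l$. Extend $w$ to $L(\zeta_p)$, an extension of degree at most $p-1$. Its residue field has degree at most $p-1$ over $l$, so it contains no root of $X^p-X-\bar a$, because such a root has degree $p$ over $l$. So we may replace $L$ by $L(\zeta_p)$ and assume that $\zeta=\zeta_p\in L$.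

**Step 4: the size of $\zeta-1$.** This computes the constant that turns $p$-th powers into $\wp$. Put $\pi=\zeta-1\ne0$. In characteristic $p$, $\bar\zeta^p=1$ means $(\bar\zeta-1)^p=0$; so $\bar\zeta=1$ and $\pi\in\mathfrak m_w$. Evaluating $1+X+\dots+X^{p-1}=\prod_{j=1}^{p-1}(X-\zeta^j)$ at $X=1$ gives
$$p=\prod_{j=1}^{p-1}(1-\zeta^j)=(-1)^{p-1}\pi^{p-1}\prod_{j=1}^{p-1}(1+\zeta+\dots+\zeta^{j-1}).$$
So $p/\pi^{p-1}\in O_w$, with residue $(-1)^{p-1}(p-1)!$. By Wilson's theorem this residue is $(-1)^{p-1}\cdot(-1)$, which is $-1$ for odd $p$; for $p=2$ it is $1=-1$ in $l$. So in all cases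
$$p/\pi^{p-1}\in O_w\ \text{ has residue } -1. \tag{4}$$

**Step 5: mixed characteristic, the contradiction.** Let $S=L^{*p}(1+\pi^p\mathfrak m_w)$. It is a subgroup of $L^*$, definable by Lemma 2, and $w$-open since it contains $1+\pi^{p+1}O_w$. Let $c=1+\pi^pa\neq 0$. Suppose $c=x^p(1+\pi^pb)$ with $b\in\mathfrak m_w$. Then
$$x^p=1+\pi^pa',\qquad a'=\frac{a-b}{1+\pi^pb}\in O_w,\qquad \bar a'=\bar a .$$
Write $x=1+\pi y$ with $y\in L$. Expanding $(1+\pi y)^p=1+\pi^pa'$ and dividing by $\pi^p$ gives
$$y^p+\sum_{j=1}^{p-1}\frac{\binom pj}{p}\cdot\frac{p}{\pi^{p-1}}\,\pi^{j-1}\,y^j=a'.$$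
Here $\binom pj/p$ is an integer for $1\le j\le p-1$. So by (4) all coefficients lie in $O_w$; those with $2\le j\le p-1$ lie in $\mathfrak m_w$, and the one with $j=1$ has residue $-1$. So $y$ is integral over $O_w$, hence $y\in O_w$. Reducing, $\bar y^p-\bar y=\bar a$, which contradicts $\bar a\notin\wp(l)$ (in the extended residue field, by Step 3). So $c\notin S$, and by (3) $-c\notin S$. This contradicts Proposition 4(b). $\square$

**Proposition 7.** Let $L$ be a finite extension of $F$ and $w$ a non-trivial valuation on $L$. Then the residue field of $w$ is algebraically closed.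

*Proof.* Let $k_1$ be the residue field. By Proposition 6(i) it is perfect. Suppose it is not algebraically closed, and take a finite extension $l/k_1$ and a prime $q$ as in Lemma 5.

The remaining task is to realize $l$ as the residue field of a finite extension of $L$. Write $l=k_1(\alpha)$, which is possible since $k_1$ is perfect. Lift the minimal polynomial $g$ of $\alpha$ to a monic polynomial $G$ over $O_w$ of the same degree. Then $G$ is irreducible over $L$: since $O_w$ is integrally closed, monic factors of $G$ over $L$ have coefficients in $O_w$, so a proper monic factorization would reduce to one of $g$. Let $L_1=L(\beta)$ with $G(\beta)=0$, and extend $w$ to $w_1$ on $L_1$. As $\beta$ is integral over $O_w$, it lies in $O_{w_1}$, and $\bar\beta$ is a root of $g$. So the residue field of $w_1$ contains $k_1(\bar\beta)\cong l$. By the fundamental inequality its degree over $k_1$ is at most $[L_1:L]=\deg G=[l:k_1]$. So it is isomorphic to $l$.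

Now $L_1$ is a finite extension of $F$, and its residue field $l$ violates Proposition 6(i) if $q\ne\operatorname{char}k_1$, and Proposition 6(ii) if $q=\operatorname{char}k_1$. This contradiction proves the proposition. $\square$

**Proof of Theorem A.** Divisibility of the value group was shown above. For the residue field $k$ of $v$, extend $v$ to $F=K(i)$. The new residue field is a finite extension of $k$, and it is algebraically closed by Proposition 7 with $L=F$. By the Artin–Schreier theorem $k$ is algebraically closed or real closed. $\blacksquare$

*Remark.* If $K$ is not formally real, for instance if $\operatorname{char}K>0$ or $i\in K$, then $k$ is algebraically closed. Indeed let $\sum_jx_j^2=0$ with not all $x_j$ zero. Divide by the square of an $x_j$ of least value and reduce: this gives a non-trivial zero sum of squares in $k$, so $k$ is not real closed.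

## From the residue field to the henselization

The plan for Theorem B is to run the previous argument inside the henselization $M$ of a finite extension $L$. Subgroups such as $L^*\cap M^{*q}$ are definable by Lemma 2 and open by Hensel's lemma. What is missing is a reason why they are proper: an element of $M^*\setminus M^{*q}$ need not lie in $L$. Density of $L$ in $M$ will supply this. In general a valued field is not dense in its henselization; here Proposition 7, applied to all coarsenings of the valuation, gives density.

**Step 1: $K$ is perfect.** This makes the separable closure algebraically closed and allows the use of Lemma 5. Let $\operatorname{char}K=p$ and suppose $x\in K\setminus K^p$. For $h\in K^p$ the element $x+h$ is non-zero. If $x+h=g(x+h')$ with $g\in K^{*p}$, $h,h'\in K^p$ and $h\ne h'$, then $g\ne1$ and $x=(gh'-h)/(1-g)\in K^p$, a contradiction. So the elements $x+h$ lie in pairwise distinct cosets of $K^{*p}$. As $K^p$ is infinite, this contradicts Lemma 2. So $K$, and every algebraic extension of $K$, is perfect.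

**Step 2: one value group for all algebraic extensions.** This lets us speak of coarsenings uniformly. Fix an extension $u$ of $v$ to $K^{alg}$, and let $\Gamma=\Gamma_v$. If $\gamma\in\Gamma_u$, then $n\gamma\in\Gamma=n\Gamma$ for some $n\ge1$, because $\Gamma_u/\Gamma$ is torsion and $\Gamma$ is divisible by Theorem A. As $\Gamma_u$ is torsion-free, $\gamma\in\Gamma$. So $\Gamma_u=\Gamma$, and $u(L^*)=\Gamma$ for every $K\subseteq L\subseteq K^{alg}$.

**Step 3: decomposition fields.** We set up the henselizations so that they are compatible. For $K\subseteq L\subseteq K^{alg}$ let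
$$D_L=\{\sigma\in\mathrm{Gal}(K^{alg}/L):\ \sigma O_u=O_u\},\qquad L^h=\text{fixed field of }D_L .$$
By Step 1, $L^h$ with the restriction of $u$ is a henselization of $(L,u|_L)$. The group $D_L$ is closed, since for each $x$ the condition $\sigma x\in O_u$ is open and closed in $\sigma$, and so is $\sigma^{-1}x\in O_u$. Hence $\mathrm{Gal}(K^{alg}/L^h)=D_L$. Clearly $D_L=D_K\cap\mathrm{Gal}(K^{alg}/L)$, so by Galois theory
$$L^h=L\cdot K^h. \tag{5}$$
In particular $F^h=K^h(i)$, and $L^h=L\cdot F^h$ if $L\supseteq F$. By the Artin–Schreier theorem, *it suffices to show that $F^h$ is algebraically closed.*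

**Lemma 8.** Let $L$ be a finite extension of $F$ in $K^{alg}$ and $M=L^h$. For all $c\in M$ and $d\in L^*$ there is $a\in L$ with $u(c-a)>u(d)$.

*Proof.* For a proper convex subgroup $\Delta$ of $\Gamma$ let
$$O_\Delta=\{x\in K^{alg}: u(x)\ge\delta\text{ for some }\delta\in\Delta\},\qquad \mathfrak m_\Delta=\{x\in K^{alg}:u(x)>\delta\text{ for all }\delta\in\Delta\}.$$
This is the valuation ring, with its maximal ideal, of the coarsening $u_\Delta:x\mapsto u(x)+\Delta\in\Gamma/\Delta$. We have $\mathfrak m_\Delta\subseteq O_u\subseteq O_\Delta$. The restriction of $u_\Delta$ to $L$ is non-trivial, since $u(L^*)=\Gamma\ne\Delta$.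

**Step (a): residues for $\Delta$ come from $L$.** We claim
$$\text{every } x\in O_\Delta \text{ has the form } x=a+m \text{ with } a\in L\cap O_\Delta,\ m\in\mathfrak m_\Delta. \tag{6}$$
By Proposition 7 the residue field of $u_\Delta|_L$ is algebraically closed. The residue field $O_\Delta/\mathfrak m_\Delta$ is algebraic over it, so the two are equal. This is (6).

**Step (b): $u$ and $u_\Delta$ have the same henselization over $L$.** We claim that $D_L$ equals $D_L^\Delta=\{\sigma\in\mathrm{Gal}(K^{alg}/L):\sigma O_\Delta=O_\Delta\}$.

Let $\sigma\in D_L$. Then $\sigma$ permutes the units of $O_u$, so $u\circ\sigma=\theta\circ u$ for an order-preserving automorphism $\theta$ of $\Gamma$. As $\sigma$ is the identity on $L$ and $u(L^*)=\Gamma$, $\theta$ is the identity. So $u\circ\sigma=u$, and $\sigma O_\Delta=O_\Delta$.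

Conversely let $\sigma\in D_L^\Delta$ and $x\in O_u\subseteq O_\Delta$. Write $x=a+m$ as in (6). Then $a=x-m\in O_u$, because $\mathfrak m_\Delta\subseteq O_u$. Also $\sigma m\in\mathfrak m_\Delta\subseteq O_u$, so $\sigma x=a+\sigma m\in O_u$. Thus $\sigma O_u\subseteq O_u$. The same holds for $\sigma^{-1}$, so $\sigma\in D_L$.

Taking fixed fields, $M=L^h$ with the valuation $u_\Delta$ is also a henselization of $(L,u_\Delta|_L)$.

**Step (c): approximation when $\Gamma$ has no largest proper convex subgroup.** We may assume $c\ne0$. Every $\gamma\in\Gamma$ lies in a proper convex subgroup. Indeed, if some $\gamma$ lay in none, then the union of the chain of convex subgroups not containing $\gamma$ would be a largest proper convex subgroup. The convex subgroups form a chain, so there is a proper $\Delta$ containing both $u(c)$ and $u(d)$. Then $c\in O_\Delta$, and (6) gives $a\in L$ with $c-a\in\mathfrak m_\Delta$. So $u(c-a)>u(d)$.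

**Step (d): approximation when there is a largest proper convex subgroup $\Delta$.** Then $\Gamma/\Delta$ has rank one, so the completion $N$ of $(L,u_\Delta|_L)$ is henselian. By Step (b), $(M,u_\Delta)$ is a henselization of $(L,u_\Delta|_L)$, so it embeds over $L$ in $N$ as a valued field. As $L$ is dense in $N$, there is $a\in L$ with $u_\Delta(c-a)>u_\Delta(d)$. Since $x\mapsto u(x)+\Delta$ is the composite of $u$ with an order-preserving map, $u(c-a)\le u(d)$ would give $u_\Delta(c-a)\le u_\Delta(d)$. So $u(c-a)>u(d)$. $\square$

**Proof of Theorem B.** By Step 3 we must show that $F^h$ is algebraically closed. Suppose not. It is perfect by Step 1. By Lemma 5 there are a finite extension $M$ of $F^h$ and a prime $q$ such that either $q\ne\operatorname{char}K$, $\zeta_q\in M$ and $M^{*q}\ne M^*$; or $q=\operatorname{char}K=p$ and $\wp(M)\ne M$. Write $M=F^h(\alpha)$ and put $L=F(\alpha)$, $w=u|_L$. By (5), $L^h=L\cdot F^h=M$. So $M$ is henselian for $u$, and Lemma 8 applies to $L$ and $M$. Write $O_M,\mathfrak m_M$ for the valuation ring of $u|_M$ and its maximal ideal.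

**Case $q\ne\operatorname{char}K$.** Put $S=L^*\cap M^{*q}$. It contains $L^{*q}$, so it is definable by Lemma 2.

We first show that $S$ is $w$-open, by checking
$$1+q^2\mathfrak m_M\subseteq M^{*q}. \tag{7}$$
Let $y\in q^2\mathfrak m_M$. Substituting $X=1+qZ$ in $X^q-(1+y)$ and dividing by $q^2$ gives the polynomial
$$Z+\sum_{j=2}^{q}\binom qj q^{\,j-2}Z^j-\frac{y}{q^2}$$
over $O_M$. Its reduction has the root $0$, with derivative $1$ there. By Hensel's lemma it has a root $z\in O_M$, and $(1+qz)^q=1+y\neq 0$. This proves (7). As $q\ne0$ in $L$, $S\supseteq1+q^2\mathfrak m_w$ is $w$-open.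

Next we find an element outside $S\cup-S$. Let $c\in M^*\setminus M^{*q}$. As $u(L^*)=\Gamma$, there is $d\in L^*$ with $u(d)=u(c)+2u(q)$. By Lemma 8 there is $a\in L$ with $u(c-a)>u(c)+2u(q)$. Then $a\ne0$, because $u(q)\ge0$. Moreover $a/c=1-(c-a)/c\in1+q^2\mathfrak m_M\subseteq M^{*q}$ by (7). So $a\notin M^{*q}$, and $a\notin S$. By (3), $-a\notin S$. This contradicts Proposition 4(b).

**Case $q=p=\operatorname{char}K$.** Put $H=L\cap\wp(M)$. It contains $\wp(L)$, so it is definable by Lemma 2. For $y\in\mathfrak m_M$ the reduction of $X^p-X-y$ is $X^p-X$, which has the simple root $0$. By Hensel's lemma $y\in\wp(M)$. So $\mathfrak m_M\subseteq\wp(M)$, and $H\supseteq\mathfrak m_w$ is $w$-open. Let $c\in M\setminus\wp(M)$. By Lemma 8 with $d=1$ there is $a\in L$ with $c-a\in\mathfrak m_M\subseteq\wp(M)$. If $a\in\wp(M)$, then $c=a+(c-a)\in\wp(M)$, a contradiction. So $a\notin H$ and $H\ne L$. This contradicts Proposition 4(a). $\blacksquare$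

## Fields with a henselian valuation

**Proof of Corollary C.** Let $K$ be a field with a non-trivial henselian valuation $v$. It is infinite, since $\Gamma_v$ is a non-trivial torsion-free quotient of $K^*$. It is equal to its henselization. So if some expansion of $K$ is superrosy, in particular if $K$ is superrosy in the ring language, then Theorem B says that $K$ is algebraically closed or real closed. This is the "only if" direction and the last sentence of the corollary.

Conversely, in the ring language algebraically closed fields are strongly minimal and real closed fields are o-minimal (their order is definable from squares). Both have superrosy theories, by A. Onshuus, *Properties and consequences of thorn-independence*, J. Symb. Logic 71 (2006). $\blacksquare$
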